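\title{Homeomorphisms of arc folders have fixed points}

\begin{abstract}
An arc folder is a continuum $X$ with a map $\eta$ onto $[0,1]$ all of whose fibers are points or arcs. We prove that every homeomorphism $h$ of an arc folder onto itself has a fixed point, and that the same holds when the base and the fibers are arbitrary dendrites. The proof collapses the maximal subcontinua on which all the maps $\eta h^n$ are constant. The quotient is acyclic, at most two-dimensional, locally connected and locally trivial in first \v{C}ech cohomology, and a Lefschetz argument at finite scales shows that every self-map of it has a fixed point. A fixed point of the induced map is an invariant subcontinuum of a single fiber of $\eta$.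
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces in this paper are metric, and a \emph{map} is a continuous function. A \emph{continuum} is a nonempty compact connected space, and an \emph{arc} is a space homeomorphic to $[0,1]$. A space $X$ has the \emph{fixed point property} (fpp) if every map $X\to X$ has a fixed point, and it has the \emph{fpp for homeomorphisms} if every homeomorphism of $X$ onto itself has a fixed point.

An \emph{arc folder} is a continuum $X$ that admits a map $\eta$ onto $[0,1]$ such that every fiber $\eta^{-1}(t)$ is a point or an arc. Thus $X$ is a family of arcs and points parametrized by an arc, with no continuity required of the family beyond what the compactness of $X$ imposes. If all fibers are points, then $\eta$ is a homeomorphism and $X$ is an arc. The square $[0,1]^2$ with a coordinate projection is an arc folder. So is the closure of the graph of $\sin(1/x)$, $0<x\le1$, with the projection to the $x$-axis; its only nondegenerate fiber is the limit segment $\{0\}\times[-1,1]$.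

According to \cite{folders}, it is an open problem of G.~R.~Gordh, Jr., whether every arc folder has the fpp, and the answer is known to be positive for arc folders that are planar, one-dimensional, or approximate absolute neighborhood retracts. Question~13 of \cite{folders} asks for less:

\begin{quote}
\emph{Does every arc folder have the fixed point property for homeomorphisms?}
\end{quote}

Two simple mechanisms suggest a positive answer. First, suppose that $f:X\to X$ sends each fiber of $\eta$ into a fiber. Then $f$ induces a map of $[0,1]$, continuous because $\eta$ is a quotient map; this map fixes some $t$, and $f$ maps the arc or point $\eta^{-1}(t)$ into itself and has a fixed point there. Second, an arc folder has the cohomology of a point (Lemma~\ref{lem:basic}), so if it happens to be a polyhedron, the Lefschetz fixed point theorem applies to every self-map. Neither mechanism suffices alone. The homeomorphism $(x,y)\mapsto(y,x)$ of the square does not respect the fibers, and the $\sin(1/x)$ continuum is not even locally connected. We show that for a homeomorphism the two mechanisms complement each other: the local defects of $X$ are confined to subcontinua of fibers that the homeomorphism is forced to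 respect, and once these are collapsed a Lefschetz argument works.

\begin{theorem}\label{thm:main}
Every homeomorphism of an arc folder onto itself has a fixed point.
\end{theorem}

The proof uses few properties of arcs, and it works without change for dendrites. A \emph{dendrite} is a locally connected continuum that contains no simple closed curve; a single point is allowed. Points, arcs and finite trees are dendrites. A \emph{folder map} on a continuum $X$ is a map $\theta$ of $X$ onto a dendrite $T$ such that every fiber $\theta^{-1}(t)$ is a dendrite. A reader interested only in Theorem~\ref{thm:main} may read ``arc or point'' for ``dendrite'' and $[0,1]$ for $T$.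

\begin{theorem}\label{thm:iterates}
Let $\eta:X\to T$ be a folder map and let $f:X\to X$ be a map such that $\eta f^n$ is a folder map for every $n\ge0$. Then $f$ has a fixed point. In particular, every continuum that admits a folder map has the fpp for homeomorphisms.
\end{theorem}

The substitute for the Lefschetz theorem concerns continua with enough folder maps to detect every nondegenerate subcontinuum. A family $\Theta$ of folder maps on a continuum $Y$, possibly with different targets, is \emph{light} if for every nondegenerate continuum $K\subset Y$ some $\theta\in\Theta$ is nonconstant on $K$.

\begin{theorem}\label{thm:light}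
If a continuum $Y$ admits a nonempty light family of folder maps, then $Y$ has the fpp.
\end{theorem}

For example, the two projections of a product $T\times T'$ of dendrites form a light family, so Theorem~\ref{thm:light} contains Brouwer's theorem for the square.

After an example (Section~\ref{sec:example}) and the necessary background (Section~\ref{sec:background}), Section~\ref{sec:collapse} deduces Theorems~\ref{thm:iterates} and~\ref{thm:main} from Theorem~\ref{thm:light}, which is proved in Sections~\ref{sec:lc}--\ref{sec:lefschetz}. Gordh's problem is not settled here; Section~\ref{sec:complements} records a condition that a counterexample to it must satisfy.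

\section{A strip with two oscillating ends}\label{sec:example}

The following arc folder is planar, so it belongs to a known case. It is, however, a simple space in which neither mechanism works alone, and the whole argument can be carried out on it by hand.

For $|x|<1$ put $s(x)=\sin\frac{1}{1-x^2}$, and let
\[
S=\{(x,y): |x|<1,\ |y-s(x)|\le\sqrt{1-x^2}\},\qquad L_\pm=\{\pm1\}\times[-1,1].
\]
As $x\to\pm1$ the width of the strip $S$ tends to $0$ and $s$ takes every value in $[-1,1]$ infinitely often, so $X=S\cup L_-\cup L_+$ is the closure of $S$. It is an arc folder under $\eta(x,y)=(x+1)/2$, whose fibers are vertical segments. Let $B$ be the closed unit disk and define $\pi:X\to B$ by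
\[
\pi(x,y)=(x,\,y-s(x))\quad(|x|<1),\qquad \pi(L_\pm)=\{(\pm1,0)\}.
\]
This map is continuous along $L_\pm$ because $|y-s(x)|\le\sqrt{1-x^2}$ on $S$, and it maps $S$ homeomorphically onto $B\setminus\{(\pm1,0)\}$. Any homeomorphism of $B$ that is the identity near $(\pm1,0)$ lifts to a homeomorphism of $X$, and the reflection $(x,y)\mapsto(-x,y)$ interchanges $L_-$ and $L_+$. So a homeomorphism $h$ of $X$ need not respect the fibers of $\eta$ and need not preserve either bar. We find a fixed point of $h$ in three steps.

\emph{The bars are permuted.} The space $X$ is locally connected at the points of $S$, which is open in $X$ and homeomorphic to an open subset of $B$. It is not locally connected at a point $(1,c)\in L_+$. Indeed, let $U=\{(x,y)\in X:|y-c|<1/2\}$, choose $c'\in[-1,1]$ with $|c-c'|\ge1$, and choose $x_k\to1$ with $s(x_k)=c'$ and $\sqrt{1-x_k^2}<1/2$. The vertical segments of $X$ over the $x_k$ miss $U$, so a connected subset of $U$ containing $(1,c)$ lies in $L_+$ and is not a neighborhood of $(1,c)$. The same holds along $L_-$ by symmetry. Hence $h$ preserves $L_-\cup L_+$ and permutes its two components.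

\emph{The quotient has the fpp.} The fibers of the quotient map $\pi$ are permuted by $h$, so there is a map $h_B:B\to B$ with $h_B\pi=\pi h$. By Brouwer's theorem it fixes a point $b$.

\emph{Return to $X$.} The set $\pi^{-1}(b)$ is a point or a bar, and $h$ maps it into itself. So $h$ has a fixed point in it.

In general two things are missing. We have no description of the places where $X$ is locally bad, so we let the maps $\eta h^n$ decide what is to be collapsed. And we cannot identify the quotient with a disk, so Theorem~\ref{thm:light} takes the place of Brouwer's theorem.

\section{Background}\label{sec:background}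

\subsection*{Continua}
We use the following textbook facts.
\begin{itemize}
\item[(C1)] Every sequence of nonempty closed subsets of a compact space $Y$ has a subsequence that converges in the Hausdorff metric. If $K_n\to K$, then every point of $K$ is a limit of points $y_n\in K_n$, every cluster point of such a sequence lies in $K$, $\theta(K_n)\to\theta(K)$ for every map $\theta$ on $Y$, and $K$ is connected if all $K_n$ are.
\item[(C2)] (Boundary bumping.) If $W$ is a nonempty proper closed subset of a continuum, then every component of $W$ meets the boundary of $W$.
\item[(C3)] A space is \emph{connected im kleinen} at $x$ if every neighborhood of $x$ contains a connected, not necessarily open, neighborhood of $x$. A space that is connected im kleinen at every point is locally connected.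
\item[(C4)] The image of a compact locally connected space under a map is locally connected.
\item[(C5)] A surjective map of compact spaces is \emph{monotone} if its fibers are connected. Under such a map the preimage of a continuum is a continuum.
\item[(C6)] If an equivalence relation on a compact space $X$ is closed as a subset of $X\times X$, then the quotient space is compact and metrizable.
\end{itemize}

\subsection*{Dendrites}
\begin{itemize}
\item[(D1)] Subcontinua of dendrites are dendrites, and dendrites are arcwise connected.
\item[(D2)] The intersection of two subcontinua of a dendrite is connected or empty.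
\item[(D3)] Dendrites are contractible, have dimension at most $1$, and have the fpp.
\item[(D4)] If $t$ is an interior point of an arc with endpoints $a,b$ in a dendrite $T$, then $a$ and $b$ lie in different components of $T\setminus\{t\}$, and these components are open.
\end{itemize}

\subsection*{Simplicial chains}
All coefficients are in $F=\mathbb Z/2$, which spares us orientations: a $q$-chain of a simplicial complex is a finite sum of $q$-simplices, and a simplicial map $\varphi$ induces the chain map $\varphi_\#$ that sends a simplex $\sigma$ to $\varphi(\sigma)$ if $\varphi$ is injective on the vertices of $\sigma$, and to $0$ otherwise. Two simplicial maps $\varphi,\psi$ are \emph{contiguous} if $\varphi(\sigma)\cup\psi(\sigma)$ is a simplex for every simplex $\sigma$; contiguous maps induce the same maps in homology and cohomology. Since $F$ is a field, $H^q$ of a complex is naturally the dual space of $H_q$. The \emph{Hopf trace formula} says that a chain map $g$ from the chain complex of a finite complex $N$ to itself satisfies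
\[
\sum_q(-1)^q\operatorname{tr}\big(g|C_q(N)\big)=\sum_q(-1)^q\operatorname{tr}\big(g_*|H_q(N)\big)\quad\text{in }F.
\]

\subsection*{\v{C}ech cohomology and dimension}
Let $B$ be compact and let $\mathcal U$ be a finite cover of $B$ by nonempty open sets. The \emph{nerve} $N(\mathcal U)$ has the members of $\mathcal U$ as vertices, and its simplices are the subfamilies with a common point. If $\mathcal V$ refines $\mathcal U$, a choice of $\tau(V)\in\mathcal U$ containing $V$, for each $V\in\mathcal V$, is a simplicial map $N(\mathcal V)\to N(\mathcal U)$ called a \emph{projection}; any two projections are contiguous. The \v{C}ech group $H^q(B)$ is the direct limit of the groups $H^q(N(\mathcal U))$ along projections. Let $A\subset B$ be closed. Treating covers as indexed families, we identify the nerve of $\mathcal U|_A=\{U\cap A\}$ with the subcomplex $N_A\subset N(\mathcal U)$ of subfamilies that have a common point in $A$; the restriction $H^q(B)\to H^q(A)$, written $c\mapsto c|_A$, sends the class represented by $c\in H^q(N(\mathcal U))$ to the class represented by $c|_{N_A}$. The space $B$ has \emph{dimension} at most $n$ if every finite open cover has a finite open refinement in which no point lies in more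 than $n+1$ members. For compact spaces we use:
\begin{itemize}
\item[(H1)] Homotopy invariance, the exact sequence of a pair $(Y,C)$ with $C$ closed, and the Mayer--Vietoris sequence of two closed sets.
\item[(H2)] (Continuity.) If $\mathcal C$ is a downward directed family of closed subsets of $Y$, then $H^q(\bigcap\mathcal C)=\varinjlim_{C\in\mathcal C}H^q(C)$. In particular every class on $\bigcap\mathcal C$ is the restriction of a class on some member of $\mathcal C$.
\item[(H3)] $H^q(Y,C)=0$ for $C$ closed and $q>\dim Y$.
\item[(H4)] (Vietoris--Begle.) A monotone surjection whose fibers have $H^q=0$ for all $q\ge1$ induces isomorphisms in cohomology.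
\item[(H5)] (Hurewicz.) If $\theta:Y\to T$ is a map, then $\dim Y\le\dim T+\sup_t\dim\theta^{-1}(t)$.
\end{itemize}

\begin{lemma}\label{lem:basic}
Let $\theta:Y\to T$ be a folder map.
\begin{itemize}
\item[(a)] $\dim Y\le2$.
\item[(b)] If $Q\subset T$ is a continuum, then $H^q(\theta^{-1}(Q))=0$ for $q\ge1$. In particular $H^q(Y)=0$ for $q\ge1$.
\item[(c)] $H^2(C)=0$ for every closed set $C\subset Y$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) follows from (H5) and (D3). For (b), the fibers of $\theta^{-1}(Q)\to Q$ are contractible, so $H^q(\theta^{-1}(Q))\cong H^q(Q)$ by (H4), and $Q$ is contractible by (D1) and (D3). For (c), in the exact sequence $H^2(Y)\to H^2(C)\to H^3(Y,C)$ the left term vanishes by (b) and the right term by (a) and (H3).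
\end{proof}

For a nonempty set $A$ in a space $Y$ we write $\overline N_\varepsilon(A)=\{y\in Y:d(y,A)\le\varepsilon\}$.

\section{Collapsing the common fibers}\label{sec:collapse}

A homeomorphism $h$ need not respect the fibers of $\eta$, but it carries the fibers of $\eta h^{n+1}$ onto those of $\eta h^{n}$. So it respects the partition of $X$ into sets on which all the maps $\eta h^n$ are constant. These sets may be disconnected, and collapsing them could destroy the structure: identifying the two endpoints of an arc produces a circle. Collapsing their components is safe for the following reason.

\begin{lemma}\label{lem:monotone}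
The image of a dendrite under a monotone map is a dendrite.
\end{lemma}

\begin{proof}
Let $\varphi:D\to D'$ be a monotone surjection with $D$ a dendrite. By (C4), $D'$ is a locally connected continuum. If $A,B\subset D'$ are continua, then $\varphi^{-1}(A)$ and $\varphi^{-1}(B)$ are continua by (C5), so $\varphi^{-1}(A\cap B)=\varphi^{-1}(A)\cap\varphi^{-1}(B)$ is connected or empty by (D2), and so is its image $A\cap B$. A simple closed curve is the union of two arcs that meet in exactly two points, so $D'$ contains none.
\end{proof}

(In the same way as for dendrites, a monotone image of an arc is an arc or a point.)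

Let $\Theta$ be a nonempty family of folder maps on a continuum $X$. The \emph{common fibers} of $\Theta$ are the classes of the relation ``$\theta(x)=\theta(x')$ for all $\theta\in\Theta$''; they are closed. Their components are called the \emph{pieces} of $\Theta$. Equivalently, the pieces are the maximal continua on which every $\theta\in\Theta$ is constant. Let $\pi:X\to X_\Theta$ be the quotient map whose fibers are the pieces.

\begin{proposition}\label{prop:quotient}
In this situation:
\begin{itemize}
\item[(a)] $X_\Theta$ is a continuum, $\pi$ is monotone, and every piece is a dendrite contained in a fiber of each $\theta\in\Theta$;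
\item[(b)] every $\theta\in\Theta$ factors as $\theta=\bar\theta\pi$ with $\bar\theta$ a folder map on $X_\Theta$, and the family $\{\bar\theta:\theta\in\Theta\}$ is light;
\item[(c)] every map $f:X\to X$ that sends each piece into a piece has a fixed point.
\end{itemize}
\end{proposition}

Parts (a) and (b) are elementary; part (c) uses Theorem~\ref{thm:light}, whose proof is independent of this section.

\begin{proof}
(a) We check that the relation ``in the same piece'' is closed. Let $x_n\to x$ and $x_n'\to x'$, with $x_n$ and $x'_n$ in a piece $P_n$. By (C1) a subsequence of $(P_n)$ converges to a continuum $P$ containing $x$ and $x'$. For each $\theta\in\Theta$ the one-point sets $\theta(P_n)$ converge to $\theta(P)$ along this subsequence, so $\theta$ is constant on $P$. Hence $P$ lies in one piece. By (C6), $X_\Theta$ is compact and metrizable; it is connected as an image of $X$. The fibers of $\pi$ are connected by construction. A piece is a subcontinuum of a fiber of each $\theta\in\Theta$, so it is a dendrite by (D1).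

(b) Let $\theta:X\to T$ belong to $\Theta$. It is constant on pieces, so it factors through the quotient map as $\theta=\bar\theta\pi$ with $\bar\theta$ continuous and onto $T$. Let $t\in T$ and $D=\theta^{-1}(t)$. Then $\bar\theta^{-1}(t)=\pi(D)$, because $\pi$ is onto. Every piece that meets $D$ lies in $D$, so the fibers of $\pi|_D:D\to\pi(D)$ are whole pieces and $\pi|_D$ is monotone. By Lemma~\ref{lem:monotone}, $\pi(D)$ is a dendrite. For lightness, let $K\subset X_\Theta$ be a continuum on which every $\bar\theta$ is constant. Then $\pi^{-1}(K)$ is a continuum by (C5), and every $\theta\in\Theta$ is constant on it. So it lies in one piece, and $K$ is a point.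

(c) The map $\pi f$ is constant on pieces, so there is a map $\bar f:X_\Theta\to X_\Theta$ with $\bar f\pi=\pi f$. By (b) and Theorem~\ref{thm:light}, $\bar f$ fixes a point $y$. The piece $P=\pi^{-1}(y)$ satisfies $\pi f(P)=\{\bar f(y)\}=\{y\}$, that is, $f(P)\subset P$. By (a) and (D3), $f|_P$ has a fixed point.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:iterates} and~\ref{thm:main}]
Let $\Theta=\{\eta f^n:n\ge0\}$, by hypothesis a family of folder maps. If $P$ is a piece of $\Theta$, then $f(P)$ is a continuum, and $\eta f^n$ is constant on $f(P)$ because $\eta f^{n+1}$ is constant on $P$. So $f(P)$ lies in a piece, and Proposition~\ref{prop:quotient}(c) gives a fixed point of $f$.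

If $f$ is a homeomorphism of $X$ onto $X$, then $\eta f^n$ is onto $T$ and its fibers $f^{-n}(\eta^{-1}(t))$ are homeomorphic to fibers of $\eta$, so the hypothesis holds. This proves Theorem~\ref{thm:iterates}. Theorem~\ref{thm:main} is the case where $T=[0,1]$ and the fibers are arcs or points.
\end{proof}

This is the only place where we use that $f$ is a homeomorphism: it supplies a family of folder maps that is closed under composition with $f$. For an arbitrary map $f$ the composite $\eta f$ need not be onto or have connected fibers.

\section{Light families force local connectedness}\label{sec:lc}

We turn to Theorem~\ref{thm:light}. A Lefschetz argument approximates $Y$ by the nerve of a fine cover and must map the nerve back to $Y$, at least on the level of chains. Edges of the nerve require small connected sets joining nearby points, and triangles require small fillings of small cycles. By Lemma~\ref{lem:basic}(a) nothing more is needed. This section and the next establish the two local properties by the same scheme: if the property fails at a point, a Hausdorff limit of witnesses is a nondegenerate continuum on which every folder map is constant.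

\begin{lemma}\label{lem:lc}
If $Y$ has a nonempty light family of folder maps, then $Y$ is locally connected.
\end{lemma}

\begin{proof}
By (C3) it suffices to derive a contradiction from the assumption that $Y$ is not connected im kleinen at some point $x$. In that case there is $\varepsilon>0$ such that the component $C$ of $x$ in $V=\{y:d(x,y)\le2\varepsilon\}$ is not a neighborhood of $x$. Let $W=\{y:d(x,y)\le\varepsilon\}$. Then $W\ne Y$, since otherwise $C=V=Y$.

Choose $x_n\to x$ with $x_n\in W\setminus C$, and let $K_n$ be the component of $x_n$ in $W$. By (C2), $K_n$ meets the boundary of $W$, so it contains a point at distance $\varepsilon$ from $x$. Moreover $K_n\cap C=\emptyset$, because a connected subset of $V$ that meets the component $C$ lies in $C$, while $x_n\notin C$. Passing to a subsequence, $K_n\to K$. By (C1), $K$ is a continuum in $W$ that contains $x$ and a point at distance $\varepsilon$ from $x$. Also $K\subset C$, as $K$ is a connected subset of $V$ containing $x$.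

We claim that every folder map $\theta:Y\to T$ is constant on $K$, which contradicts lightness. The idea is that otherwise all the sets $K_n$ cross one fiber, and the local connectedness of that fiber ties them to $C$. Suppose that $\theta(K)$ is nondegenerate. By (D1) it contains an arc with endpoints $a,b$; let $t$ be an interior point of this arc. By (D4) the components of $a$ and of $b$ in $T\setminus\{t\}$ are distinct and open. Since $\theta(K_n)\to\theta(K)$, for large $n$ the connected set $\theta(K_n)$ meets both, so it is not contained in $T\setminus\{t\}$. Pick $u_n\in K_n\cap\theta^{-1}(t)$, and pass to a subsequence with $u_n\to u\in K\cap\theta^{-1}(t)$. The fiber $\theta^{-1}(t)$ is locally connected, so $u$ has a connected neighborhood $S$ in $\theta^{-1}(t)$ of diameter less than $\varepsilon$, and $u_n\in S$ for large $n$. Since $d(x,u)\le\varepsilon$, we have $S\subset V$, and since $u\in C$, we have $S\subset C$. Thus $u_n\in K_n\cap C$, a contradiction.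
\end{proof}

In the example of Section~\ref{sec:example}, for $x$ on a bar and small $\varepsilon$, the continuum $K$ is a subarc of that bar.

\section{Light families force local vanishing of $H^1$}\label{sec:h1}

The second local property says that one-dimensional classes on a small set are killed inside a small neighborhood. The witness to its failure should be a ``filling'' of a small cycle that cannot be made small. To control a limit of fillings we need a canonical one, contained in every other filling. In dimension two such a filling exists. A cycle on $A$ is represented here by a linear functional $z$ on $H^1(A)$, and it bounds in $C\supset A$ if $z$ kills all classes that extend to $C$.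

Let $Y$ admit a folder map, let $A\subset Y$ be nonempty and closed, and let $z:H^1(A)\to F$ be linear. Let $\mathcal C(A,z)$ be the set of closed sets $C$ with $A\subset C\subset Y$ such that $z(c|_A)=0$ for every $c\in H^1(C)$.

\begin{lemma}\label{lem:filling}
The set $\mathcal C(A,z)$ has a smallest element $M(A,z)$. If $M(A,z)$ is the union of disjoint closed sets $M'$ and $M''$ with $A\subset M'$, then $M''=\emptyset$.
\end{lemma}

\begin{proof}
We have $Y\in\mathcal C(A,z)$ because $H^1(Y)=0$. Let $C_1,C_2\in\mathcal C(A,z)$. In the Mayer--Vietoris sequence
\[
H^1(C_1)\oplus H^1(C_2)\longrightarrow H^1(C_1\cap C_2)\longrightarrow H^2(C_1\cup C_2)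
\]
the last group vanishes by Lemma~\ref{lem:basic}(c). So every $c\in H^1(C_1\cap C_2)$ is the sum of the restrictions of classes $c_1\in H^1(C_1)$ and $c_2\in H^1(C_2)$, and $z(c|_A)=z(c_1|_A)+z(c_2|_A)=0$. Hence $C_1\cap C_2\in\mathcal C(A,z)$, and $\mathcal C(A,z)$ is downward directed. Let $M$ be the intersection of all its members. By (H2) every $c\in H^1(M)$ is the restriction of a class $\tilde c$ on some member, so $z(c|_A)=z(\tilde c|_A)=0$. Thus $M\in\mathcal C(A,z)$, and $M$ is the smallest element.

If $M=M'\cup M''$ as in the statement, then $H^1(M)=H^1(M')\oplus H^1(M'')$, so every class on $M'$ extends to $M$. Hence $M'\in\mathcal C(A,z)$, and $M'=M$ by minimality.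
\end{proof}

The vanishing of $H^2$ on all closed subsets is essential here: the equator of a $2$-sphere is filled by either hemisphere, but not by their intersection.

\begin{example}\label{ex:tubes}
A locally connected arc folder can have small cycles with large fillings only. Let $w(x)$ be the distance from $x\in[0,1]$ to $\{0,1,\frac12,\frac13,\dots\}$, let $H=\{(x,\pm w(x))\}$ and $E=\{(x,u):|u|\le w(x)\}$ in the plane, and let
\[
X=(H\times[0,1])\cup(E\times\{1\})\subset\mathbb R^3,\qquad \eta(x,u,s)=x;
\]
see Figure~\ref{fig:tubes}. The fiber over $x$ is a vertical segment if $w(x)=0$, and two vertical segments joined at the top if $w(x)>0$. So $X$ is an arc folder. It is locally connected by (C4), being an image of the disjoint union of three rectangles under $(x,s)\mapsto(x,\pm w(x),s)$ and $(x,r)\mapsto(x,rw(x),1)$, $|r|\le1$. Let $H_k,E_k$ be the parts of $H,E$ over $[\frac1{k+1},\frac1k]$. Then $A_k=H_k\times\{0\}$ is a simple closed curve, $\operatorname{diam}A_k\to0$, and $A_k$ is the boundary of the disk $G_k=(H_k\times[0,1])\cup(E_k\times\{1\})$.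

For $\varepsilon<1$ the set $\overline N_\varepsilon(A_k)$ lies in $H\times[0,\varepsilon]$ and retracts onto $A_k$: set $s=0$, and send the parts of $H$ to the left and right of $H_k$ to the points $(\frac1{k+1},0)$ and $(\frac1k,0)$. So $H^1(\overline N_\varepsilon(A_k))\to H^1(A_k)=F$ is onto. For the nonzero functional $z_k$ on $H^1(A_k)$ we have $M(A_k,z_k)=G_k$: the disk $G_k$ belongs to $\mathcal C(A_k,z_k)$, and a proper closed subset of $G_k$ containing $A_k$ omits an interior point of the disk and therefore retracts onto $A_k$. The fillings $G_k$ converge to the segment $\eta^{-1}(0)$.
\end{example}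

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\foreach \c/\r in {4.5/1.5, 2.5/0.5, 1.75/0.25, 1.35/0.15, 1.1/0.1} {
  \draw ({\c-\r},0) -- ({\c-0.2*\r},{-0.3*\r}) -- ({\c+\r},0);
  \draw[dashed] ({\c-\r},0) -- ({\c+0.2*\r},{0.3*\r}) -- ({\c+\r},0);
  \filldraw[fill=gray!25] ({\c-\r},2) -- ({\c-0.2*\r},{2-0.3*\r}) -- ({\c+\r},2) -- ({\c+0.2*\r},{2+0.3*\r}) -- cycle;
  \draw ({\c-\r},0) -- ({\c-\r},2);
  \draw ({\c+\r},0) -- ({\c+\r},2);
}
\draw[very thick] (4.2,-0.45) -- (4.2,1.55) -- (4.8,2.45);
\draw[very thick,dashed] (4.8,2.45) -- (4.8,0.45);
\draw[very thick] (0,0) -- (0,2);
\node at (0.5,1) {$\cdots$};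
\node[left] at (0,1) {$\eta^{-1}(0)$};
\node at (5.3,-0.4) {$A_1$};
\node at (2.5,-0.4) {$A_2$};
\end{tikzpicture}
\caption{A locally connected arc folder made of tubes of height $1$, open at the bottom and capped at the top, each glued to the next along a vertical segment and converging to the segment $\eta^{-1}(0)$. One fiber in the first tube is drawn in bold. The bottom rim $A_k$ of the $k$th tube is small for large $k$, but its smallest filling is the whole tube.}\label{fig:tubes}
\end{figure}

The proof of the next lemma shows that such a limit of fillings is collapsed by every folder map.

\begin{lemma}\label{lem:h1}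
Let $Y$ have a nonempty light family of folder maps. For every $\varepsilon>0$ there is $\rho'>0$ such that for every nonempty closed set $A\subset Y$ with $\operatorname{diam}A\le\rho'$ the restriction $H^1(\overline N_\varepsilon(A))\to H^1(A)$ is zero.
\end{lemma}

\begin{proof}
Suppose not. Then there are $\varepsilon>0$, nonempty closed sets $A_k$ with $\operatorname{diam}A_k\to0$, and classes $c_k\in H^1(\overline N_\varepsilon(A_k))$ with $c_k|_{A_k}\ne0$. Choose linear functionals $z_k$ on $H^1(A_k)$ with $z_k(c_k|_{A_k})\ne0$, and put $M_k=M(A_k,z_k)$. Then $M_k\not\subset\overline N_\varepsilon(A_k)$, for otherwise $c_k|_{M_k}$ would be a class on $M_k$ whose restriction to $A_k$ is not killed by $z_k$. Pass to a subsequence such that $A_k\to\{x\}$ and $M_k\to K$. Then $x\in K$ because $A_k\subset M_k$, and a cluster point of points of $M_k\setminus\overline N_\varepsilon(A_k)$ is a point of $K$ at distance at least $\varepsilon$ from $x$.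

\emph{$K$ is connected.} The sets $M_k$ need not be connected, so (C1) does not give this directly. Suppose that $K$ is the union of disjoint nonempty closed sets $K'\ni x$ and $K''$, and take disjoint open sets $O'\supset K'$ and $O''\supset K''$. For large $k$ we have $M_k\subset O'\cup O''$, $A_k\subset O'$ and $M_k\cap O''\ne\emptyset$. Then $M_k\cap O'$ and $M_k\cap O''$ are disjoint closed sets that contradict Lemma~\ref{lem:filling}.

\emph{Every folder map $\theta:Y\to T$ is constant on $K$.} Let $Q$ be a closed connected neighborhood of $\theta(x)$ in $T$. Then $\theta^{-1}(Q)$ is a neighborhood of $x$, so it contains $A_k$ for large $k$. By Lemma~\ref{lem:basic}(b), $H^1(\theta^{-1}(Q))=0$, so $\theta^{-1}(Q)\in\mathcal C(A_k,z_k)$, and $M_k\subset\theta^{-1}(Q)$ because $M_k$ is the smallest element. In the limit $K\subset\theta^{-1}(Q)$. Since $T$ is locally connected, $Q$ can be taken of arbitrarily small diameter, and $\theta(K)=\{\theta(x)\}$.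

Thus $K$ is a nondegenerate continuum on which every folder map is constant, contrary to lightness.
\end{proof}

\section{Passage to finite scales}\label{sec:scales}

Lemma~\ref{lem:h1} does not provide maps of disks into $Y$, nor singular chains. What it does provide is fillings by chains whose simplices are finite sets of small diameter. For a compact space $A$ and $\delta>0$, let $R_\delta(A)$ be the simplicial complex whose simplices are the nonempty finite subsets of $A$ of diameter less than $\delta$ (the Vietoris--Rips complex). If $A\subset B$ and $\delta'\le\delta$, then $R_{\delta'}(A)\subset R_\delta(B)$.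

These complexes map to nerves. Let $\mathcal V$ be a finite cover of $A$ by nonempty open sets. By the Lebesgue number lemma there is $\gamma>0$ such that each open ball $B_A(a,\gamma)$ lies in some $v(a)\in\mathcal V$. If $\{a_0,\dots,a_k\}$ has diameter less than $\gamma$, then
\begin{equation}\label{eq:kappa}
a_j\in v(a_i)\quad\text{for all }i,j.
\end{equation}
In particular $a_0$ is a common point of the $v(a_i)$, so $a\mapsto v(a)$ is a simplicial map $\kappa:R_\gamma(A)\to N(\mathcal V)$.

\begin{lemma}\label{lem:scales}
Let $A\subset B$ be nonempty compact spaces, let $q\ge1$, and suppose that $H^q(B)\to H^q(A)$ is zero. Then for every $\delta>0$ there is $\delta'\in(0,\delta]$ such that $H_q(R_{\delta'}(A))\to H_q(R_\delta(B))$ is zero. The same holds for every smaller positive $\delta'$.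
\end{lemma}

\begin{proof}
We factor the inclusion, up to contiguity, through a projection of nerves that is zero in homology.

Let $\mathcal U$ be a finite cover of $B$ by nonempty open sets of diameter less than $\delta/2$, with nerve $N$, and pick $b_U\in U$ for $U\in\mathcal U$. If $U_0,\dots,U_k$ have a common point $p$, then $d(b_{U_i},b_{U_j})\le d(b_{U_i},p)+d(p,b_{U_j})<\delta$. So $U\mapsto b_U$ is a simplicial map $\psi:N\to R_\delta(B)$.

Let $c\in H^q(N)$. It represents a class in $H^q(B)$ whose restriction to $A$ is zero, so $c|_{N_A}$ is killed by the projection from the nerve of some finite open refinement of $\mathcal U|_A$, and then also from every finer cover. The space $H^q(N)$ is finite-dimensional; applying this to a basis and taking a common refinement, we get a finite open cover $\mathcal V$ of $A$ by nonempty sets and a projection $\tau:N(\mathcal V)\to N_A\subset N$, with $V\subset\tau(V)$, such that $\tau^*:H^q(N)\to H^q(N(\mathcal V))$ is zero. As $\tau^*$ is the dual of $\tau_*:H_q(N(\mathcal V))\to H_q(N)$, we get $\tau_*=0$.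

Choose $\delta'\le\delta$ and $\kappa:R_{\delta'}(A)\to N(\mathcal V)$, $a\mapsto v(a)$, as above. We claim that $\psi\tau\kappa$ is contiguous to the inclusion $R_{\delta'}(A)\subset R_\delta(B)$. Let $\{a_0,\dots,a_k\}$ be a simplex of $R_{\delta'}(A)$ and put $b_i=b_{\tau v(a_i)}$. By \eqref{eq:kappa}, both $a_j$ and $b_i$ lie in $\tau v(a_i)$, so $d(a_j,b_i)<\delta/2$ for all $i,j$. Hence $d(b_i,b_j)\le d(b_i,a_0)+d(a_0,b_j)<\delta$, and $d(a_i,a_j)<\delta'\le\delta$. So $\{a_0,\dots,a_k,b_0,\dots,b_k\}$ is a simplex of $R_\delta(B)$. The inclusion therefore induces $\psi_*\tau_*\kappa_*=0$ on $H_q$. For $\delta''<\delta'$ the inclusion of $R_{\delta''}(A)$ factors through $R_{\delta'}(A)$.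
\end{proof}

We now make Lemma~\ref{lem:h1} uniform. The order of quantifiers matters: in the next section $\rho$ determines the cover, and the cover determines the scale $\delta$, so $\rho$ must not depend on $\delta$.

\begin{lemma}\label{lem:uniform}
Let $Y$ have a nonempty light family of folder maps. For every $\varepsilon>0$ there is $\rho\in(0,\varepsilon]$ such that for every $\delta>0$ there is $\delta'\in(0,\delta]$ with the following property. Every $1$-cycle of $R_{\delta'}(Y)$ whose vertices lie in a nonempty set $S$ of diameter less than $\rho$ is the boundary of a $2$-chain of $R_\delta(Y)$ all of whose vertices are at distance less than $\varepsilon$ from every point of $S$.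
\end{lemma}

\begin{proof}
Take $\rho'$ from Lemma~\ref{lem:h1} for $\varepsilon/2$, and let $\rho=\min(\rho'/4,\varepsilon/9)$. Choose points $c_1,\dots,c_m$ such that every point of $Y$ is at distance less than $\rho$ from some $c_i$. Put $D_i=\{y:d(y,c_i)\le2\rho\}$ and $B_i=\overline N_{\varepsilon/2}(D_i)$. Then $\operatorname{diam}D_i\le4\rho\le\rho'$, so $H^1(B_i)\to H^1(D_i)$ is zero. Given $\delta$, apply Lemma~\ref{lem:scales} with $q=1$ to each pair $D_i\subset B_i$, and let $\delta'$ be the least of the $m$ numbers obtained.

Let $S$ be nonempty of diameter less than $\rho$. Some point of $S$ is within $\rho$ of some $c_i$, so $S\subset D_i$. A $1$-cycle of $R_{\delta'}(Y)$ with vertices in $S$ is a cycle of $R_{\delta'}(D_i)$, so it bounds a $2$-chain of $R_\delta(B_i)$. A point of $B_i$ is within $\varepsilon/2$ of a point of $D_i$, hence at distance at most $\varepsilon/2+4\rho\le\varepsilon/2+4\varepsilon/9<\varepsilon$ from every point of $S$.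
\end{proof}

\section{The Lefschetz argument}\label{sec:lefschetz}

\begin{proof}[Proof of Theorem~\ref{thm:light}]
Suppose that $f:Y\to Y$ has no fixed point. Put $\alpha=\min_yd(y,f(y))>0$ and $\varepsilon=\alpha/3$. We model $f$ by a chain map $g$ of a finite complex $N$, the composite
\[
C_*(N)\xrightarrow{\ \lambda\ }C_*(R_\delta(Y))\xrightarrow{\ i_\#\ }C_*(R_{\delta_1}(Y))\xrightarrow{\ f_\#\ }C_*(R_{\delta^*}(Y))\xrightarrow{\ \kappa_\#\ }C_*(N),
\]
in which $\lambda$ and $\kappa_\#$ move points by less than $\varepsilon$ while $f_\#$ moves them by at least $\alpha$. The two sides of the Hopf trace formula will be $0$ and $1$.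

\emph{The constants}, chosen in this order.
\begin{itemize}
\item[(1)] Let $\rho\le\varepsilon$ be given by Lemma~\ref{lem:uniform}.
\item[(2)] By Lemma~\ref{lem:lc}, $Y$ is covered by connected open sets of diameter less than $\rho/4$. Let $\rho_0$ be a Lebesgue number of this cover; any two points at distance less than $\rho_0$ lie in a connected set of diameter less than $\rho/4$.
\item[(3)] By Lemma~\ref{lem:basic}(a) there is a finite cover $\mathcal U$ of $Y$ by nonempty open sets of diameter less than $\min(\rho_0/2,\varepsilon)$ such that no point lies in more than three members. Its nerve $N$ is a finite complex of dimension at most $2$. It is connected: a partition of $\mathcal U$ into two classes with no edge between them would split $Y$ into two disjoint nonempty open sets. Pick $y_U\in U$ for $U\in\mathcal U$.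
\item[(4)] Choose $\delta^*>0$ and $\kappa:R_{\delta^*}(Y)\to N$, $y\mapsto v(y)$, as in Section~\ref{sec:scales}; note that $y\in v(y)$.
\item[(5)] Choose $\delta_1>0$ such that $d(y,y')<\delta_1$ implies $d(f(y),f(y'))<\delta^*$. Then $f$ is a simplicial map $R_{\delta_1}(Y)\to R_{\delta^*}(Y)$.
\item[(6)] Since $H^1(Y)=H^2(Y)=0$, Lemma~\ref{lem:scales} with $A=B=Y$ gives $\delta\le\delta_1$ such that the inclusion $i:R_\delta(Y)\subset R_{\delta_1}(Y)$ induces zero on $H_1$ and $H_2$.
\item[(7)] Let $\delta'\le\delta$ be given by Lemma~\ref{lem:uniform} for this $\delta$.
\end{itemize}

\emph{The chain map $\lambda$.} We define $\lambda$ on simplices, by dimension, so that $\partial\lambda=\lambda\partial$ and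
\begin{equation}\label{eq:near}
d(w,y_U)<\varepsilon\quad\text{for all vertices $U$ of $\sigma$ and $w$ of a simplex occurring in $\lambda(\sigma)$.}
\end{equation}
On vertices let $\lambda(U)=y_U$.

Let $\{U,U'\}$ be an edge. Since $U\cap U'\ne\emptyset$, we have $d(y_U,y_{U'})<\rho_0$, so $y_U$ and $y_{U'}$ lie in a connected set $S_{UU'}$ of diameter less than $\rho/4$. The points of $S_{UU'}$ that can be reached from $y_U$ by steps of length less than $\delta'$ inside $S_{UU'}$ form a nonempty open and closed subset of $S_{UU'}$, hence all of it. So there are points $y_U=p_0,p_1,\dots,p_r=y_{U'}$ in $S_{UU'}$ with $0<d(p_{j-1},p_j)<\delta'$. Let $\lambda(\{U,U'\})=\sum_{j=1}^r\{p_{j-1},p_j\}$, which is $0$ if $y_U=y_{U'}$ and $r=0$. This is a $1$-chain of $R_{\delta'}(Y)$ with boundary $y_U+y_{U'}$, and \eqref{eq:near} holds because $\rho/4<\varepsilon$.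

Let $\sigma=\{U_0,U_1,U_2\}$ be a triangle. Then $\partial\lambda(\partial\sigma)=\lambda(\partial\partial\sigma)=0$, so $\lambda(\partial\sigma)$ is a $1$-cycle of $R_{\delta'}(Y)$, with vertices in $S=S_{U_0U_1}\cup S_{U_1U_2}\cup S_{U_0U_2}$. Any two of these three sets share a point $y_{U_j}$, so $\operatorname{diam}S<\rho/2$. By Lemma~\ref{lem:uniform} there is a $2$-chain $\lambda(\sigma)$ of $R_\delta(Y)$ with $\partial\lambda(\sigma)=\lambda(\partial\sigma)$ whose vertices are within $\varepsilon$ of every point of $S$. Since $y_{U_0},y_{U_1},y_{U_2}\in S$, \eqref{eq:near} holds. There are no simplices of higher dimension, so $\lambda$ and $g=\kappa_\#f_\#i_\#\lambda$ are defined.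

\emph{Traces on chains.} Suppose that a simplex $\sigma$ of $N$ occurs in $g(\sigma)$. Then $\sigma$ is the image under $\kappa f$ of a simplex occurring in $\lambda(\sigma)$, so a vertex $U$ of $\sigma$ has the form $U=v(f(w))$ with $w$ a vertex of that simplex. Both $f(w)$ and $y_U$ lie in $U$, which has diameter less than $\varepsilon$. With \eqref{eq:near},
\[
d(w,f(w))\le d(w,y_U)+d(y_U,f(w))<2\varepsilon<\alpha,
\]
which is impossible. So the matrix of $g$ on $C_q(N)$ in the basis of simplices has zero diagonal, and $\operatorname{tr}(g|C_q(N))=0$ for all $q$.

\emph{Traces on homology.} For $q=1,2$ the map $g_*$ factors through $i_*=0$. For $q>2$ we have $H_q(N)=0$. For $q=0$, $H_0(N)=F$ is generated by the class of any vertex, since $N$ is connected, and $g$ sends $U$ to the vertex $v(f(y_U))$; so $g_*$ is the identity. The Hopf trace formula gives $0=1$ in $F$, a contradiction.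
\end{proof}

The proof did not use the fpp of dendrites. Applied to the light family consisting of the identity map of a dendrite, Theorem~\ref{thm:light} gives that part of (D3) again.

\section{A canonical quotient, and the role of the hypotheses}\label{sec:complements}

The quotient used for Theorem~\ref{thm:iterates} depends on $f$. Taking all folder maps at once gives one quotient that serves every homeomorphism. To have a set of maps, we let the targets lie in the Hilbert cube, in which every compact space embeds.

\begin{theorem}\label{thm:canonical}
Let $X$ be a continuum that admits a folder map. Let $\Theta_X$ be the set of all folder maps of $X$ onto dendrites in the Hilbert cube, and let $\pi:X\to\hat X$ be the quotient map whose fibers are the components of the common fibers of all $\theta\in\Theta_X$. Then: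
\begin{itemize}
\item[(1)] each fiber of $\pi$ lies in a fiber of every folder map of $X$;
\item[(2)] $\hat X$ is a locally connected continuum with the fpp;
\item[(3)] every homeomorphism of $X$ induces a homeomorphism of $\hat X$;
\item[(4)] every map $f:X\to X$ that sends each fiber of $\pi$ into a fiber of $\pi$ has a fixed point.
\end{itemize}
\end{theorem}

\begin{proof}
If $\theta:X\to T$ is a folder map and $e$ embeds $T$ in the Hilbert cube, then $e\theta\in\Theta_X$ has the same fibers as $\theta$. So $\Theta_X\neq\emptyset$, Proposition~\ref{prop:quotient} applies with $\hat X=X_{\Theta_X}$, and its part (a) gives (1). By parts (a) and (b), $\hat X$ is a continuum with a nonempty light family of folder maps, and (2) follows from Lemma~\ref{lem:lc} and Theorem~\ref{thm:light}. For (3), let $h$ be a homeomorphism of $X$ and $P$ a piece. If $\theta\in\Theta_X$, then $\theta h\in\Theta_X$, so $\theta$ is constant on the continuum $h(P)$, and $h(P)$ lies in a piece. The same holds for $h^{-1}$, and the maps of $\hat X$ induced by $h$ and $h^{-1}$ are inverse to each other. Statement (4) is Proposition~\ref{prop:quotient}(c).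
\end{proof}

\begin{corollary}\label{cor:arc}
If an arc folder $X$ does not have the fpp, then $X$ contains an arc that lies in a fiber of every folder map of $X$.
\end{corollary}

\begin{proof}
If all fibers of $\pi$ were points, $\pi$ would be a homeomorphism and $X$ would have the fpp by Theorem~\ref{thm:canonical}(2). So some fiber $P$ of $\pi$ is nondegenerate. By Theorem~\ref{thm:canonical}(1) it lies in a fiber of every folder map. In particular it is a nondegenerate subcontinuum of a fiber of the map $\eta:X\to[0,1]$ that makes $X$ an arc folder, and hence an arc.
\end{proof}

Arcs of this kind do occur in arc folders: the segment $\eta^{-1}(0)$ in Example~\ref{ex:tubes} is one, by the last step in the proof of Lemma~\ref{lem:h1}.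

\begin{remark}
In Theorem~\ref{thm:iterates} neither the base nor the fibers may be allowed to be simple closed curves. Let $h$ be the product of a nontrivial rotation of $S^1$ with the identity of $[0,1]$, a homeomorphism of the annulus $S^1\times[0,1]$ without fixed points. The projection $\eta$ onto $S^1$ has arcs as fibers. The maps $\eta h^n$ all have the same fibers, the quotient is $S^1$, and the induced map is the rotation; what fails is the acyclicity used for the traces on homology. The projection $\eta$ onto $[0,1]$ has circles as fibers. Now $\eta h^n=\eta$, the quotient is $[0,1]$, and the induced map is the identity; what fails is the last step, since the invariant pieces are circles.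
\end{remark}

\begin{thebibliography}{9}

\bibitem{folders}
To appear in Topology Proceedings, \texttt{http://webpages.csus.edu/mmarsh/folders4-tp.pdf}.

\end{thebibliography}
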